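
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Central leaves of non-minimal $p$-divisible groups}


\begin{abstract}
Let $X_0$ be a $p$-divisible group over an algebraically closed field of
characteristic $p$, and let $D$ be its equal-characteristic universal deformation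
space. The central leaf of $X_0$ in $D$ is contained in the locus where both the
$p$-kernel and the Newton polygon are those of $X_0$. We prove that, if $X_0$ is
not minimal, every irreducible component of this locus has dimension strictly
larger than the dimension of the central leaf. So the inclusion is strict if $X_0$ is
not minimal, as was conjectured in \cite{source}; for minimal $X_0$ equality is known.
The proof compares three numbers: the dimension of a stratum, the length of an affine
permutation attached to the $p$-kernel, and a linear function of the slopes of the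
Newton polygon.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and
$X_0$ a $p$-divisible group over $k$ of dimension $d$ and height $h$; put $c=h-d$.
Two coarse invariants of $X_0$ are its $p$-kernel $X_0[p]$, which is only the first
layer of $X_0=\bigcup_n X_0[p^n]$, and its Newton polygon $\gamma$, which determines
$X_0$ up to isogeny. How much of $X_0$ do the two see together?

We ask this for the groups near $X_0$. Let $D=\operatorname{Spec}R$, with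
$R\cong k[[t_1,\dots,t_{dc}]]$, be the equal-characteristic $p$ universal deformation
space of $X_0$; by \cite[Lemma 2.4.4]{deJong} the universal object over
$\operatorname{Spf}R$ comes from a unique $p$-divisible group $\mathcal X$ over
$\operatorname{Spec}R$. Writing $\varphi$ for the isomorphism type of $X_0[p]$, we
have three subsets of $D$:
\begin{itemize}
\item the \emph{central leaf} $\mathcal C_{X_0}(D)$, where $\mathcal X$ is
 geometrically isomorphic to $X_0$;
\item the \emph{EO-stratum} $\mathcal S_\varphi(D)$, where the $p$-kernel of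
 $\mathcal X$ is geometrically isomorphic to $X_0[p]$;
\item the \emph{Newton stratum} $\mathcal W^0_\gamma(D)$, where the Newton polygon of
 $\mathcal X$ equals $\gamma$.
\end{itemize}
Here ``geometrically'' means after base change to an algebraically closed field.
Obviously
\[
\mathcal C_{X_0}(D)\ \subset\ \mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)\ \subset\
\mathcal S_\varphi(D).
\]

For some $X_0$ both inclusions are equalities. For coprime integers $m,n\ge0$ let
$H_{m,n}$ be the $p$-divisible group over $\mathbb F_p$ whose covariant Dieudonn\'e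
module has a $\mathbb Z_p$-basis $e_0,\dots,e_{m+n-1}$ such that, with the convention
$e_{i+m+n}=pe_i$,
\[
Fe_i=e_{i+n},\qquad Ve_i=e_{i+m}.
\]
It is isoclinic of height $m+n$ and dimension $m$, and its dual has dimension $n$.
A $p$-divisible group over an algebraically closed field is called \emph{minimal} if
it is isomorphic to a direct sum of groups $H_{m_j,n_j}$, base changed to that field.
A minimal group is determined by its $p$-kernel (Fact~\ref{fact:min}), so
$\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)$ if $X_0$ is minimal. It was conjectured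
in \cite{source} that for non-minimal $X_0$ even the smaller set
$\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$ exceeds $\mathcal C_{X_0}(D)$. We
prove this, with a bound on dimensions. Let $(d_i,c_i)$ be the dimensions and
codimensions of the isoclinic parts of $\gamma$, ordered by decreasing
$c_i/(c_i+d_i)$, and put
\[
c(\gamma)=\sum_{i<j}(c_id_j-c_jd_i).
\]

\begin{theorem}\label{thm:main}
Let $X_0$ be a non-minimal $p$-divisible group over $k$. Then every irreducible
component of $\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$ has dimension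
$\ge c(\gamma)+1$, while $\dim\mathcal C_{X_0}(D)=c(\gamma)$. In particular
\[
\mathcal C_{X_0}(D)\subsetneq\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D).
\]
\end{theorem}

\begin{corollary}\label{cor:equiv}
For every $p$-divisible group $X_0$ over $k$,
\[
X_0\text{ is minimal}\iff\mathcal C_{X_0}(D)=\mathcal S_\varphi(D)\iff
\mathcal C_{X_0}(D)=\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D).
\]
\end{corollary}

\begin{proof}
We recalled that the first condition implies the second; the second implies the third
by the displayed inclusions; the third implies the first by Theorem~\ref{thm:main}.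
\end{proof}

\subsection*{The idea}
It is not enough to find some $X\not\cong X_0$ with the same $p$-kernel and the same
Newton polygon: a priori such an $X$ need not occur as a geometric fiber over $D$.
Instead we count dimensions. The dimension of the leaf is known to be $c(\gamma)$. To
the $p$-kernel we attach an affine permutation $w$ with a length $\ell(w)$, and we show:
\begin{enumerate}
\item[(A)] every component of $\mathcal S_\varphi(D)$ has dimension at least
 $\ell(w)$ (Proposition~\ref{prop:EO});
\item[(B)] if $X$ has $p$-kernel $\varphi$ and Newton polygon $\gamma'$, then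
 $c(\gamma')\le\ell(w)$, and the inequality is strict unless $w$ is \emph{straight},
 i.e.\ $\ell(w^r)=r\,\ell(w)$ for all $r\ge1$ (Proposition~\ref{prop:newton});
\item[(C)] if $w$ is straight, then $X_0$ is minimal
 (Proposition~\ref{prop:straight}).
\end{enumerate}
Now let $X_0$ be non-minimal. A component $T$ of $\mathcal S_\varphi(D)$ with generic
Newton polygon $\gamma_T$ satisfies $\dim T-c(\gamma_T)\ge1$ by (A), (B), (C). Descend
from $T$ to the Newton stratum of $\gamma$ by repeatedly passing to a component of the
locus where the Newton polygon jumps. By purity each step costs exactly one dimension;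
but each step also lowers $c$ by at least one, because $c$ is an integer that
strictly decreases with the polygon. So $\dim-c$ never decreases on the way, and at the
end $\dim-c(\gamma)$ is still at least $1$.

Section~\ref{sec:prelim} recalls the facts we use, and Section~\ref{sec:w} constructs
$w$. Section~\ref{sec:example} carries out the argument by hand in a non-minimal case of
smallest height. Sections~\ref{sec:EO}, \ref{sec:newton} and \ref{sec:straight} prove
(A), (B) and (C), and Section~\ref{sec:proof} concludes.

\section{Dieudonn\'e modules, Newton polygons, and the facts used}\label{sec:prelim}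

Throughout, $\Omega$ is an algebraically closed field containing $k$, and $\sigma$
denotes the Frobenius of $\Omega$, of $W(\Omega)$ and of $W(\Omega)[1/p]$.

\subsection{Dieudonn\'e modules}
We use covariant Dieudonn\'e theory. A $p$-divisible group $X$ over $\Omega$
corresponds to a free $W(\Omega)$-module $M$ of rank equal to the height of $X$, with
a $\sigma$-linear $F$ and a $\sigma^{-1}$-linear $V$ satisfying $FV=VF=p$; moreover
$\dim X=\dim_\Omega M/VM$. The same holds over $\mathbb F_p$, with $\mathbb Z_p$ in
place of $W(\Omega)$ and $\sigma=1$. The $p$-kernel $X[p]$ corresponds to $N=M/pM$. If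
$X$ has height $h$ and dimension $d$, and $c=h-d$, then
\begin{equation}\label{eq:ranks}
\ker(F|N)=VN,\quad\ker(V|N)=FN,\quad\operatorname{rk}(F|N)=d,\quad
\operatorname{rk}(V|N)=c.
\end{equation}
Indeed, $Fx\in pM=FVM$ gives $x\in VM$ since $F$ is injective, similarly for $V$, and
$\dim N/VN=d$. A finite group scheme over $\Omega$ killed by $p$ whose Dieudonn\'e
module $N$ has dimension $h$ and satisfies \eqref{eq:ranks} is called a $BT_1$ of height
$h$ and dimension $d$. We say that a $p$-divisible group $X$ over $\Omega$ has
\emph{$p$-kernel of type $\varphi$} if $X[p]\cong X_0[p]\otimes\Omega$.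

\begin{fact}[Classification of $BT_1$'s: Kraft; Oort \cite{OortStrat}; Moonen
\cite{Moonen}]\label{fact:BT1}
For $A\subset\{1,\dots,h\}$ with $|A|=d$ and complement $A^c$, let $\pi$ be the
permutation of $\{1,\dots,h\}$ mapping $A$ increasingly onto $\{1,\dots,d\}$ and $A^c$
increasingly onto $\{d+1,\dots,h\}$. Let $N_A$ be the $\mathbb F_p$-vector space with
basis $f_1,\dots,f_h$ and
\[
Ff_j=f_{\pi(j)},\ Vf_{\pi(j)}=0\quad(j\in A),\qquad
Ff_j=0,\ Vf_{\pi(j)}=f_j\quad(j\notin A).
\]
Every $BT_1$ of height $h$ and dimension $d$ over $\Omega$ has Dieudonn\'e module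
isomorphic to $N_A\otimes\Omega$ for a unique $A$.
\end{fact}

\begin{fact}[Oort \cite{OortMin}]\label{fact:min}
If $H$ is a minimal $p$-divisible group over an algebraically closed field and
$X[p]\cong H[p]$, then $X\cong H$.
\end{fact}

\subsection{Newton polygons}
By Dieudonn\'e--Manin, $M[1/p]$ is a direct sum of the isocrystals of groups
$H_{m,n}$; the $F$-slope of $H_{m,n}$ is $n/(m+n)$, with multiplicity $m+n$. So a
Newton polygon is a vector of slopes $\nu_1\ge\dots\ge\nu_h$, and an isoclinic part of
dimension $d_i$ and codimension $c_i$ contributes the slope $c_i/h_i$ with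
multiplicity $h_i=c_i+d_i$. If a power of $F$ acts on a basis by
$F^re_i=p^{\mu_i}e_i$, the slopes are the $\mu_i/r$. We write $\mathcal N(X)$ for the
Newton polygon of $X$.

We write $\gamma_1\le\gamma_2$ if the sum of the $j$ largest slopes of $\gamma_1$ is at
most that of $\gamma_2$ for all $j$, with equality for $j=h$. Thus smaller means
closer to isoclinic; drawn as convex polygons, the smaller one lies above. By
Grothendieck--Katz, the Newton polygon stays equal or becomes smaller under
specialization, and for fixed $\gamma'$ the locus where it is $\le\gamma'$ is closed.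

For $x_1\ge\dots\ge x_h$ put
\begin{equation}\label{eq:rho}
\langle2\rho,x\rangle=\sum_{i<j}(x_i-x_j)=2\sum_{j=1}^{h-1}(x_1+\dots+x_j)
-(h-1)(x_1+\dots+x_h);
\end{equation}
in both expressions $x_i$ has coefficient $h+1-2i$. On the slope vector $\nu$ of
$\gamma$ this is
\[
\langle2\rho,\nu\rangle=\sum_{i<j}h_ih_j\Bigl(\frac{c_i}{h_i}-\frac{c_j}{h_j}\Bigr)
=\sum_{i<j}(c_id_j-c_jd_i)=c(\gamma).
\]
So $c(\gamma)\ge0$ is an integer measuring how far $\gamma$ is from isoclinic. By the
second expression in \eqref{eq:rho}, $\langle2\rho,\cdot\rangle$ is monotone for the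
order above, strictly so because a strict inequality of polygons makes some partial
sum strictly smaller. Since $c$ takes integral values,
\begin{equation}\label{eq:drop}
\gamma_1<\gamma_2\ \Longrightarrow\ c(\gamma_1)\le c(\gamma_2)-1.
\end{equation}

\begin{fact}[Mazur's inequality, Katz {\cite[1.4.1]{Katz}}]\label{fact:mazur}
For a $\sigma^m$-$F$-crystal the Newton polygon lies on or above the Hodge polygon,
with the same endpoints. In terms of sums: if $\lambda_1\ge\dots\ge\lambda_h$ are the
exponents of the elementary divisors and $\kappa_1\ge\dots\ge\kappa_h$ the slopes, then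
$\lambda_1+\dots+\lambda_j\ge\kappa_1+\dots+\kappa_j$ for all $j$, with equality for
$j=h$.
\end{fact}

\begin{fact}[Purity, de Jong--Oort {\cite[Thm 4.1]{dJO}}]\label{fact:purity}
Let $S$ be an integral excellent noetherian $\mathbb F_p$-scheme with a
$p$-divisible group. The closed set $E\subset S$ where the Newton polygon differs from
the generic one is empty or of codimension $1$. Consequently every irreducible
component of $E$ has codimension $1$.
\end{fact}

The last sentence follows by localizing: if $\eta$ is the generic point of a component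
of $E$, then on $\operatorname{Spec}\mathcal O_{S,\eta}$ the polygon is non-generic
exactly at the closed point, so $\dim\mathcal O_{S,\eta}=1$.

\subsection{The deformation space}
Every point of $D$ specializes to the closed point, where the polygon is $\gamma$. So
all Newton polygons on $D$ are $\ge\gamma$, and $\mathcal W^0_\gamma(D)$ is the locus
where the polygon is $\le\gamma$; in particular it is closed.

\begin{fact}[Oort \cite{OortFol}]\label{fact:leaf}
$\dim\mathcal C_{X_0}(D)=c(\gamma)$.
\end{fact}

(The unpolarized formula there is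
$\dim\mathcal C_{X_0}(D)=\mathrm{cdu}(\gamma)=\sum_{i<j}(d_ic_j-d_jc_i)$ for blocks
ordered by decreasing $d_i/h_i$. This is the reversed order, so the number is the
same.)

\begin{fact}[Berthelot--Breen--Messing]\label{fact:BBM}
The covariant Dieudonn\'e crystal of a $p$-divisible group of height $h$ is locally
free of rank $h$ and compatible with base change; over a perfect field it gives the
classical Dieudonn\'e module up to a twist by a power of $\sigma$.
\end{fact}

\section{The affine permutation of a $p$-kernel}\label{sec:w}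

Fix $A$ and $\pi$ as in Fact~\ref{fact:BT1}, with $N_A\otimes k$ the Dieudonn\'e module
of $X_0[p]$. On $N_A$ the operator $F$ sends each $f_j$ to a basis vector or to $0$.
When the basis is lifted suitably to a Dieudonn\'e module $M$, the vectors with
$Ff_j=0$ are lifted to vectors that $F$ sends to $p$ times a basis vector. So, up to an
error that is trivial modulo $p$, $F$ permutes the vectors $p^te_i$. We now make this
permutation explicit.

\subsection{Affine permutations and length}
Let $\widetilde W$ be the group of bijections $x:\mathbb Z\to\mathbb Z$ with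
$x(i+h)=x(i)+h$. A pair $\{i,j\}$ with $i<j$ is \emph{inverted} by $x$ if $x(i)>x(j)$.
The length $\ell(x)$ is the number of inverted pairs modulo simultaneous shift by $h$.
It is finite because $x(i)-i$ is bounded. Integers congruent modulo $h$ are never
inverted. We use three simple properties.
\begin{itemize}
\item $\ell(x^{-1})=\ell(x)$, because $x$ carries its inverted pairs to those of
 $x^{-1}$.
\item $\ell(xy)\le\ell(x)+\ell(y)$, because a pair inverted by $xy$ is either inverted
 by $y$ or carried by $y$ to a pair inverted by $x$.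
\item $\ell(x)=0$ if and only if $x$ is increasing, i.e.\ a translation $i\mapsto i+n$;
 and multiplying on either side by a translation does not change the length.
\end{itemize}

For integers $\mu_i$ depending on $i$ mod $h$ put $t_\mu(i)=i+h\mu_i$.

\begin{lemma}\label{lem:tmu}
$\ell(t_\mu)=\sum_{0\le a<b<h}|\mu_a-\mu_b|$. If $\lambda$ is
$(\mu_0,\dots,\mu_{h-1})$ rearranged decreasingly, then
$\ell(t_\mu)=\langle2\rho,\lambda\rangle$.
\end{lemma}

\begin{proof}
Let $0\le a<b<h$ and compare $a$ with $b+ht$. Since $0<b-a<h$, we have $a<b+ht$ iff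
$t\ge0$, and $t_\mu(a)<t_\mu(b+ht)$ iff $t\ge\mu_a-\mu_b$. So exactly
$|\mu_a-\mu_b|$ values of $t$ give an inversion. The second claim is the definition
of $\langle2\rho,\lambda\rangle$.
\end{proof}

\subsection{The element $w$}
Define $w\in\widetilde W$ by its values on $0,\dots,h-1$: for $1\le j\le h$,
\begin{equation}\label{eq:w}
w(h-j)=h-\pi(j)\ \text{ if }j\in A,\qquad w(h-j)=2h-\pi(j)\ \text{ if }j\notin A.
\end{equation}
The vector $e_{h-j}$ will lift $f_j$; the order is reversed so that the subspaces
$\langle f_1,\dots,f_s\rangle$ of $N_A$ lift to the lattices spanned by the $e_i$ with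
$i\ge h-s$.

\begin{lemma}\label{lem:length}
$\ell(w)=\#\{(a,b):a\in A,\ b\notin A,\ a<b\}$.
\end{lemma}

\begin{proof}
Let $a\ne b$ in $\{1,\dots,h\}$ and compare $i=h-a$ with $j=h-b+ht$. Since
$|a-b|<h$, we have $i<j$ iff $t\ge1$, or $t=0$ and $b<a$.

If $a,b$ both lie in $A$ or both lie outside $A$, then $w(i)<w(j)$ iff $t\ge1$, or
$t=0$ and $\pi(b)<\pi(a)$. As $\pi$ preserves the order of $a$ and $b$, there is no
inversion.

Let $a\in A$ and $b\notin A$. Then $\pi(a)\le d<\pi(b)$, so $0<\pi(b)-\pi(a)<h$, and
$w(i)=h-\pi(a)<2h-\pi(b)+ht=w(j)$ iff $t\ge0$. Comparing with the condition for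
$i<j$, we find exactly one inversion, at $t=0$, if $a<b$, and none if $b<a$.
\end{proof}

\begin{lemma}\label{lem:normal}
Let $X$ over $\Omega$ have $p$-kernel of type $\varphi$ and Dieudonn\'e module $M$.
There are a basis $e_0,\dots,e_{h-1}$ of $M$ and $g\in1+p\operatorname{End}(M)$ such
that, with $e_{i+h}=pe_i$,
\[
Fe_i=g\,e_{w(i)}\qquad(i\in\mathbb Z).
\]
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_h$ be a basis of $M/pM$ as in Fact~\ref{fact:BT1}. For $j\in A$ let
$x_j\in M$ lift $f_j$; then $Fx_j$ lifts $f_{\pi(j)}$. For $j\notin A$ choose $z_j$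
lifting $f_{\pi(j)}$ and put $x_j=Vz_j$; it lifts $Vf_{\pi(j)}=f_j$, and
$Fx_j=pz_j$. Put
\[
e_{h-j}=x_j,\qquad e'_{h-\pi(j)}=\begin{cases}Fx_j&(j\in A),\\ z_j&(j\notin A).
\end{cases}
\]
Both $(e_i)_{0\le i<h}$ and $(e'_i)_{0\le i<h}$ lift the basis $(f_{h-i})$ of $M/pM$.
So both are bases of $M$, and the linear map $g$ with $ge_i=e'_i$ is congruent to $1$
modulo $p$. If $j\in A$, then $Fe_{h-j}=e'_{h-\pi(j)}=g\,e_{w(h-j)}$. If $j\notin A$,
then $Fe_{h-j}=pe'_{h-\pi(j)}=g\,e_{2h-\pi(j)}=g\,e_{w(h-j)}$. The formula for all $i$
follows by multiplying with powers of $p$.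
\end{proof}

\subsection{The model group and straightness}
The case $g=1$ defines a model over $\mathbb F_p$. Let $M_w$ be the free
$\mathbb Z_p$-module with basis $e_0,\dots,e_{h-1}$, put $e_{i+h}=pe_i$, and
\[
Fe_i=e_{w(i)},\qquad Ve_i=pF^{-1}e_i=e_{w^{-1}(i)+h}.
\]
By \eqref{eq:w}, with $f_j=e_{h-j}$,
\begin{equation}\label{eq:model}
Ff_j=f_{\pi(j)},\ Vf_{\pi(j)}=pf_j\quad(j\in A),\qquad
Ff_j=pf_{\pi(j)},\ Vf_{\pi(j)}=f_j\quad(j\notin A).
\end{equation}
So $F$ and $V$ preserve $M_w$, which defines a $p$-divisible group $X_w$ over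
$\mathbb F_p$. Moreover $M_w/pM_w=N_A$, so $X_w\otimes\Omega$ has $p$-kernel of type
$\varphi$.

\begin{example}\label{ex:small}
\emph{If $d\le1$ or $c\le1$, then $X_0$ is minimal.} By Fact~\ref{fact:min} it is enough
that $X_w\otimes k$ is minimal. If $d=0$ or $c=0$, then $\pi$ is the identity and
\eqref{eq:model} gives $X_w\cong H_{0,1}^h$ or $H_{1,0}^h$. If $A=\{a\}$, then
$\pi(a)=1$, $\pi(j)=j+1$ for $j<a$, and $\pi(j)=j$ for $j>a$. By \eqref{eq:model}, $V$
acts by $f_a\mapsto f_{a-1}\mapsto\dots\mapsto f_1\mapsto pf_a$, and $Ff_j=pf_j$ for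
$j>a$; so $X_w\cong H_{1,a-1}\oplus H_{0,1}^{h-a}$. If $A^c=\{b\}$, then $\pi(j)=j$ for
$j<b$, $\pi(b)=h$, and $\pi(j)=j-1$ for $j>b$. So $Ff_j=f_j$ for $j<b$, and $F$ acts by
$f_h\mapsto f_{h-1}\mapsto\dots\mapsto f_b\mapsto pf_h$; hence
$X_w\cong H_{1,0}^{b-1}\oplus H_{h-b,1}$.
\end{example}

For the model group the Newton polygon can be read off from $w$. Let $r$ be the order
of the permutation of $\mathbb Z/h$ induced by $w$. Then $w^r=t_\mu$ for some $\mu$,
so $F^re_i=p^{\mu_i}e_i$, the slopes of $X_w$ are the $\mu_i/r$, and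
Lemma~\ref{lem:tmu} gives
\begin{equation}\label{eq:modelslope}
c(\mathcal N(X_w))=\frac1r\sum_{0\le a<b<h}|\mu_a-\mu_b|=\frac{\ell(w^r)}r\le\ell(w).
\end{equation}
Equality holds iff no length is lost in the power $w^r$. This suggests the following
notion.

\begin{definition}
An element $x\in\widetilde W$ is \emph{straight} if $\ell(x^m)=m\,\ell(x)$ for all
$m\ge1$.
\end{definition}

\section{A non-minimal case of smallest height}\label{sec:example}

By Example~\ref{ex:small}, a non-minimal group has $d,c\ge2$, hence $h\ge4$. We treat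
$h=4$, $d=c=2$ and $A=\{2,4\}$. Here $\pi(2)=1$, $\pi(4)=2$, $\pi(1)=3$, $\pi(3)=4$, so
on $N=N_A\otimes k$
\[
F:\ f_4\mapsto f_2\mapsto f_1\mapsto0,\ \ f_3\mapsto0;\qquad
V:\ f_4\mapsto f_3\mapsto f_1\mapsto0,\ \ f_2\mapsto0 .
\]
Let $X_0$ be any $p$-divisible group over $k$ with this $p$-kernel. The deformation
space has dimension $dc=4$.

\emph{Every component of the EO-stratum has dimension at least $1$.} We shall see in
Section~\ref{sec:EO} that the codimension of each component of $\mathcal S_\varphi(D)$
is at most the dimension of the group of automorphisms of $N$. Here $N$ is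
generated by $f_4$ under $F$ and $V$, so an automorphism $g$ is determined by
$gf_4=\alpha f_4+\beta f_3+\epsilon f_2+\delta f_1$. Applying $F$ and $V$ we get
\[
gf_2=\alpha^pf_2+\epsilon^pf_1,\qquad gf_3=\alpha^{1/p}f_3+\beta^{1/p}f_1,\qquad
gf_1=\alpha^{p^2}f_1=\alpha^{1/p^2}f_1 ,
\]
the last because $f_1=F^2f_4=V^2f_4$. So $\alpha\ne0$ lies in $\mathbb F_{p^4}$ and
$\beta,\epsilon,\delta$ are free: the dimension is $3$, and $4-3=1$.

\emph{All groups with this $p$-kernel are supersingular.} By \eqref{eq:w},
\[
w(0)=2,\quad w(1)=4,\quad w(2)=3,\quad w(3)=5 .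
\]
Write $Fe_i=g\,e_{w(i)}$ as in Lemma~\ref{lem:normal}, and let $L_i$ be the lattice
spanned by the $e_j$ with $j\ge i$. Since $g\equiv1$ modulo $p$, we have
$(g-1)L_i\subset pM=L_4\subset L_i$ for $0\le i\le4$, and likewise for $g^{-1}$; so
$gL_i=L_i$ for $0\le i\le4$, and hence for all $i$. Now $w$ maps
$\{j\ge1\}$ onto $\{j\ge3\}$ and $\{j\ge3\}$ onto $\{j\ge5\}$. So $FL_1=gL_3=L_3$ and
$FL_3=gL_5=L_5$, that is,
\[
F^2L_1=L_5=pL_1 .
\]
All slopes are therefore $\tfrac12$. In particular
$\mathcal S_\varphi(D)\subset\mathcal W^0_\gamma(D)$ and $c(\gamma)=0$. Moreover $X_0$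
is not minimal: otherwise it would be isomorphic to $(H_{1,1}\oplus H_{1,1})\otimes k$,
for which $FN=VN$, whereas here $FN=\langle f_1,f_2\rangle$ and
$VN=\langle f_1,f_3\rangle$.

\emph{Conclusion.} The central leaf has dimension $c(\gamma)=0$, while every component
of $\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)=\mathcal S_\varphi(D)$ has dimension
at least $1$.

\emph{What $w$ shows.} The only pair inverted by $w$, up to shift, is $\{1,2\}$; so
$\ell(w)=1$, the bound just found for $\mathcal S_\varphi(D)$. On $0,1,2,3$ the powers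
of $w$ take the values
\[
w^2:\ 3,6,5,8;\qquad w^3:\ 5,7,8,10;\qquad w^4:\ 8,9,10,11 .
\]
The inverted pairs are $\{1,2\},\{3,4\}$ for $w^2$, the pair $\{3,4\}$ for $w^3$, and
none for $w^4$. So $\ell(w^m)=1,2,1,0$ for $m=1,2,3,4$: length is lost from the third
power on, $w$ is not straight, and \eqref{eq:modelslope} reads $c(\gamma)=0<1=\ell(w)$.

A relation $F^rL=p^sL$ forces all slopes to be equal, so this shortcut is not available
in general; nor can we expect $\mathcal S_\varphi(D)\subset\mathcal W^0_\gamma(D)$. And
we have to prove that every non-minimal $X_0$ shows the same loss of length.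

\section{The dimension of the EO-stratum}\label{sec:EO}

\begin{proposition}\label{prop:EO}
$\mathcal S_\varphi(D)$ is closed in $D$, and each of its irreducible components has
dimension $\ge\ell(w)$.
\end{proposition}

The stratum will be the inverse image of an orbit $O$ in a smooth space of pairs
$(F,V)$. Locally $O$ is cut out by as many equations as its codimension, which is the
dimension of a stabilizer; so we have to bound the latter.

\begin{proof}
\emph{Step 1: a space of $BT_1$'s.} Over $k$, let $\mathcal Y\subset\mathrm{Mat}_h^2$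
be the reduced locally closed subscheme of pairs $(\Phi,\Psi)$ with
$\Phi\Psi=\Psi\Phi=0$, $\operatorname{rk}\Phi=d$, $\operatorname{rk}\Psi=c$. Then
$\ker\Phi=\operatorname{im}\Psi$ and $\ker\Psi=\operatorname{im}\Phi$. The group
$GL_h\times GL_h$ acts by $(g_1\Phi g_2^{-1},g_2\Psi g_1^{-1})$, and the action is
transitive: if $u_1,\dots,u_d$ span a complement of $\ker\Phi$ and $v_1,\dots,v_c$ a
complement of $\ker\Psi$, then in the bases $(u_i,\Psi v_j)$ of the source and
$(\Phi u_i,v_j)$ of the target of $\Phi$ the pair has a standard form. So $\mathcal Y$,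
being reduced, is smooth, and it is irreducible. To give $(\Phi,\Psi)$ is to give
$\ker\Phi$ and $\operatorname{im}\Phi$ (each in a Grassmannian of dimension $dc$) and
isomorphisms $k^h/\ker\Phi\cong\operatorname{im}\Phi$ and
$k^h/\operatorname{im}\Phi\cong\ker\Phi$. Hence
$\dim\mathcal Y=2dc+d^2+c^2=h^2$.

View $F$ as a linear map $N^{(p)}\to N$ and $V$ as a linear map $N\to N^{(p)}$. Then a
change of basis of $N$ is the action
\[
g\cdot(\Phi,\Psi)=(g\Phi\sigma(g)^{-1},\ \sigma(g)\Psi g^{-1}),\qquad
\sigma(g)=(g_{ij}^p),
\]
of $GL_h$. Let $O$ be the orbit of $N_A$, with reduced structure. It is smooth,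
irreducible and locally closed, and
\[
\operatorname{codim}(O,\mathcal Y)=h^2-(h^2-\dim\operatorname{Stab}(N_A))
=\dim\operatorname{Stab}(N_A).
\]

\emph{Step 2: the stabilizer.} Let $gf_j=\sum_ig_{ij}f_i$ and put
$\Pi(i,j)=(\pi(i),\pi(j))$. We compare coefficients in $gF=F\sigma(g)$ and
$Vg=\sigma(g)V$. On $f_j$ the first equation reads
\[
\sum_{i\in A}g_{ij}^p\,f_{\pi(i)}=\begin{cases}
\sum_i g_{\pi(i)\pi(j)}\,f_{\pi(i)}&(j\in A),\\ 0&(j\notin A),\end{cases}
\]
and on $f_{\pi(j)}$ the second reads
\[
\sum_{i\notin A}g_{\pi(i)\pi(j)}\,f_i=\begin{cases}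
0&(j\in A),\\ \sum_i g_{ij}^p\,f_i&(j\notin A).\end{cases}
\]
Together they say exactly the following:
\begin{itemize}
\item if $i,j$ are both in $A$ or both not in $A$, then $g_{\Pi(i,j)}=g_{ij}^p$;
\item if $i\in A$, $j\notin A$ (call $(i,j)$ of type $+$), then $g_{ij}=0$;
\item if $i\notin A$, $j\in A$ (type $-$), then $g_{\Pi(i,j)}=0$.
\end{itemize}
Consider the cycles of $\Pi$ on the set of pairs. On a cycle without pairs of type
$\pm$ each entry satisfies $g_{ij}=g_{ij}^{p^s}$ for some $s\ge1$, so there are finitely
many solutions. Any other cycle is cut into segments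
\[
\Pi(\alpha),\ \Pi^2(\alpha),\ \dots,\ \beta,
\]
where $\alpha,\beta$ are of type $\pm$ and no pair of type $\pm$ lies strictly between
them; $\beta=\Pi(\alpha)$ and $\alpha=\beta$ are allowed. On a segment the entry at
$\Pi(\alpha)$ determines the others, which are obtained from it by raising to powers of
$p$. It must be $0$ if $\alpha$ is of type $-$, because then $g_{\Pi(\alpha)}=0$, and
also if $\beta$ is of type $+$, because then $g_\beta=0$. So
$\dim\operatorname{Stab}(N_A)$ is at most the number of segments with $\alpha$ of type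
$+$ and $\beta$ of type $-$.

On such a segment, $\Pi(\alpha)=(i,j)$ with $i\le d<j$, so it starts with a pair
$(i,j)$ with $i<j$. Pairs that are not of type $\pm$ keep their order under $\Pi$,
since $\pi$ is increasing on $A$ and on $A^c$. So $\beta=(b,a)$ with $b\notin A$,
$a\in A$ and $b<a$. As $\beta$ determines the segment, Lemma~\ref{lem:length} gives
\begin{equation}\label{eq:codim}
\operatorname{codim}(O,\mathcal Y)\le\#\{(a,b):a\in A,\ b\notin A,\ b<a\}=dc-\ell(w).
\end{equation}

\emph{Step 3: pullback to $D$.} By Fact~\ref{fact:BBM}, the covariant Dieudonn\'e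
crystal of $\mathcal X$, evaluated on the trivial thickening of
$\operatorname{Spec}R$, is a free $R$-module $\mathcal E$ of rank $h$ with maps
$F:\mathcal E^{(p)}\to\mathcal E$, $V:\mathcal E\to\mathcal E^{(p)}$ satisfying
$FV=VF=p=0$. At a geometric point $x$ with field $\Omega$ it is $M_x/pM_x$, up to a
twist by a power of $\sigma$, where $M_x$ is the Dieudonn\'e module of $\mathcal X_x$.
So $F$ and $V$ have ranks $d$ and $c$ there. Since $R$ is reduced, the choice of a basis
of $\mathcal E$ defines a morphism $\xi:\operatorname{Spec}R\to\mathcal Y$. As $N_A$ is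
defined over $\mathbb F_p$, the twist does not affect the condition of being isomorphic
to $N_A\otimes\Omega$, and this condition says that $\xi(x)\in O$, since $\Omega$-points
of the orbit lift to $GL_h(\Omega)$. Hence $\xi^{-1}(O)=\mathcal S_\varphi(D)$.

Let $y\in O(k)$ be the image of the closed point. As $R$ is local, $\xi$ factors through
$\operatorname{Spec}\mathcal O_{\mathcal Y,y}$, whose points are the generizations of
$y$. None of them lies in the closed set $\overline O\setminus O$, which does not
contain $y$; so $O$ is closed in $\operatorname{Spec}\mathcal O_{\mathcal Y,y}$, and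
$\mathcal S_\varphi(D)$ is closed. Both $\mathcal O_{\mathcal Y,y}$ and
$\mathcal O_{O,y}$ are regular, so the ideal of $O$ in $\mathcal O_{\mathcal Y,y}$ is
generated by $\operatorname{codim}(O,\mathcal Y)$ elements. By \eqref{eq:codim},
$\mathcal S_\varphi(D)$ is defined in $\operatorname{Spec}R$ by at most $dc-\ell(w)$
equations. As $R$ is regular of dimension $dc$, Krull's theorem shows that every
component has dimension at least $dc-(dc-\ell(w))=\ell(w)$.
\end{proof}

\section{The bound on the Newton polygon}\label{sec:newton}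

\begin{proposition}\label{prop:newton}
Let $X$ over $\Omega$ have $p$-kernel of type $\varphi$. Then
$c(\mathcal N(X))\le\ell(w)$. If $w$ is not straight, then
$c(\mathcal N(X))\le\ell(w)-1$.
\end{proposition}

For $X=X_w\otimes\Omega$ the first claim is \eqref{eq:modelslope}. For general $X$ we
have $Fe_i=g\,e_{w(i)}$, and the powers of $F$ involve products of $g$, its Frobenius
twists and $w$ that do not simplify. However, $g$ lies in an Iwahori subgroup $I$, so
$F^m$ is controlled by products of double cosets of $I$, and for these there is a bound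
by lengths. This section proves that bound and combines it with Mazur's inequality for
$F^m$.

\subsection{Double cosets}
Let $M$, $e_i$, $g$ be as in Lemma~\ref{lem:normal}. Put
$G=GL(M[1/p])\cong GL_h(W(\Omega)[1/p])$ and, for $i\in\mathbb Z$, let $L_i$ be the
$W(\Omega)$-lattice spanned by the $e_j$ with $j\ge i$. So $L_0=M$ and
$L_{i+h}=pL_i$. Let $I\subset G$ be the stabilizer of all $L_i$, and $K\supset I$ the
stabilizer of $M$. For $x\in\widetilde W$ let $\dot x\in G$ be the linear map
$e_i\mapsto e_{x(i)}$; we write $IxI$ for $I\dot xI$. We say that a subset of $G$ has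
\emph{length $\le q$} if it is contained in the union of the $IzI$ with
$\ell(z)\le q$.

For $h=1$ all lengths are $0$ and $G$ is commutative, so all claims of this subsection
are trivial. Let $h\ge2$. For $i\in\mathbb Z$ let $s_i\in\widetilde W$ interchange $i+ht$
and $i+1+ht$ for all $t$ and fix all other integers. The only pair inverted by $s=s_i$,
up to shift, is $\{i,i+1\}$. So $s$ permutes the other classes of pairs preserving the
order within a pair, and the inversions of $xs$ and of $x$ in these classes correspond.
On the class of $\{i,i+1\}$ exactly one of $x$, $xs$ is inverting. Hence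
\begin{equation}\label{eq:updown}
\ell(xs)=\begin{cases}\ell(x)+1&\text{if }x(i)<x(i+1),\\
\ell(x)-1&\text{if }x(i)>x(i+1).\end{cases}
\end{equation}

\begin{lemma}\label{lem:onestep}
$IxI\cdot IsI=IxsI$ if $\ell(xs)=\ell(x)+1$, and $IxI\cdot IsI\subset IxI\cup IxsI$ if
$\ell(xs)=\ell(x)-1$.
\end{lemma}

\begin{proof}
Let $P$ be the stabilizer of all $L_j$ with $j\not\equiv i+1\bmod h$. It contains
$\dot s$ and acts on $L_i/L_{i+2}$, which is a two-dimensional $\Omega$-vector space
because $pL_i=L_{i+h}\subset L_{i+2}$. An element of $P$ lies in $I$ iff it preserves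
$L_{i+1}$, i.e.\ iff its image in $GL_2(\Omega)$ lies in the Borel subgroup $B$ fixing
the line spanned by $e_{i+1}$. By the Bruhat decomposition,
$GL_2(\Omega)=B\sqcup UsB$ with $U$ the unipotent radical of $B$. For
$a\in W(\Omega)$ let $u_a\in G$ map $e_i\mapsto e_i+ae_{i+1}$ and fix the $e_j$ with
$j\not\equiv i\bmod h$. Then $u_a\in I$, and the images $\bar u_a$ of the $u_a$ exhaust
$U$. If $\theta\in P\setminus I$, the image of $\theta$ lies in $\bar u_asB$ for some
$a$, so $(u_a\dot s)^{-1}\theta\in I$. As $IsI\subset P$ does not meet $I$, this gives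
\[
P=I\sqcup IsI,\qquad IsI=\bigcup_au_a\dot sI .
\]

If $x(i)<x(i+1)$, then $\dot xu_a\dot x^{-1}$ maps
$e_{x(i)}\mapsto e_{x(i)}+ae_{x(i+1)}$ and fixes the $e_j$ with
$j\not\equiv x(i)\bmod h$. So it lies in $I$, and
$IxI\cdot IsI=\bigcup_aI\dot xu_a\dot sI=IxsI$.

If $x(i)>x(i+1)$, put $x'=xs$. Then $x'(i)<x'(i+1)$, so $IxI=Ix'I\cdot IsI$ by the case
just treated. As $IsI\cdot IsI\subset P$,
\[
IxI\cdot IsI\subset Ix'I\cdot P=Ix'I\cup Ix'I\cdot IsI=IxsI\cup IxI.\qedhere
\]
\end{proof}

If $\ell(y)>0$, then $y$ is not increasing, so $y(i)>y(i+1)$ for some $i$, and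
$\ell(ys_i)=\ell(y)-1$. By induction, every $y\in\widetilde W$ can be written
\begin{equation}\label{eq:reduced}
y=\tau s_{i_1}\cdots s_{i_l},\qquad l=\ell(y),
\end{equation}
with $\tau$ a translation, where $\tau s_{i_1}\cdots s_{i_q}$ has length $q$ for all
$q\le l$. Since $\dot\tau$ permutes the lattices $L_i$, it normalizes $I$. So
Lemma~\ref{lem:onestep} gives $IyI=\dot\tau I\cdot Is_{i_1}I\cdots Is_{i_l}I$.

\begin{lemma}\label{lem:products}
Let $x,y\in\widetilde W$.
\begin{enumerate}
\item[(a)] $IxI\cdot IyI$ has length $\le\ell(x)+\ell(y)$.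
\item[(b)] If $\ell(xy)=\ell(x)+\ell(y)$, then $IxI\cdot IyI=IxyI$.
\item[(c)] If $\ell(xy)<\ell(x)+\ell(y)$, then $IxI\cdot IyI$ has length
 $\le\ell(x)+\ell(y)-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $y$ as in \eqref{eq:reduced}. Then
$IxI\cdot IyI=Ix\tau I\cdot Is_{i_1}I\cdots Is_{i_l}I$ and $\ell(x\tau)=\ell(x)$. By
Lemma~\ref{lem:onestep}, multiplying by a factor $Is_iI$ raises the bound for the length
by at most $1$; this proves (a).

Put $x_q=x\tau s_{i_1}\cdots s_{i_q}$, so $x_l=xy$. If $\ell(x_q)=\ell(x_{q-1})+1$ for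
all $q$, then the product is $IxyI$ and $\ell(xy)=\ell(x)+\ell(y)$. Otherwise let $q$
be the first step with $\ell(x_q)=\ell(x_{q-1})-1$. The product before this step is
the single double coset $Ix_{q-1}I$, with $\ell(x_{q-1})=\ell(x)+q-1$. After this step
the length is still $\le\ell(x)+q-1$, and the remaining $l-q$ steps raise it to at most
$\ell(x)+l-1$. In this case moreover
$\ell(xy)\le\ell(x_q)+(l-q)<\ell(x)+l$. So the two cases are those of (b) and (c).
\end{proof}

\subsection{Length and elementary divisors}

\begin{lemma}\label{lem:eldiv}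
Let $u\in IzI$, and let $p^{\lambda_1},\dots,p^{\lambda_h}$ with
$\lambda_1\ge\dots\ge\lambda_h$ be the elementary divisors of $u$ with respect to $M$.
Then $\langle2\rho,\lambda\rangle\le\ell(z)+h(h-1)/2$.
\end{lemma}

\begin{proof}
Write $z=t_\mu v$, where $v\in\widetilde W$ permutes $\{0,\dots,h-1\}$ and is congruent
to $z$ modulo $h$. Then $\dot v\in K$, so $u\in K\dot t_\mu K$. As
$\dot t_\mu e_i=p^{\mu_i}e_i$, the vector $\lambda$ is $(\mu_0,\dots,\mu_{h-1})$
rearranged, and $\langle2\rho,\lambda\rangle=\ell(t_\mu)$ by Lemma~\ref{lem:tmu}.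
Finally $\ell(t_\mu)=\ell(zv^{-1})\le\ell(z)+\ell(v)$, and $\ell(v)\le h(h-1)/2$
because $v$ only inverts pairs inside translates of $\{0,\dots,h-1\}$ by multiples of
$h$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:newton}}
Let $\sigma$ act on $M[1/p]$ by fixing $e_0,\dots,e_{h-1}$. For $0\le i\le h$ we have
$(g-1)L_i\subset pM=L_h\subset L_i$, and the same holds for $g^{-1}$; so $g\in I$.
Hence $F=b\sigma$ with $b=g\dot w\in IwI$. Since $\sigma(I)=I$ and
$\sigma(\dot w)=\dot w$,
\[
F^m=b^{(m)}\sigma^m,\qquad b^{(m)}=b\,\sigma(b)\cdots\sigma^{m-1}(b)\in(IwI)^m .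
\]
Let $\lambda^{(m)}$ be the decreasing vector of exponents of the elementary divisors of
$F^m$ on $M$, i.e.\ of $b^{(m)}$, and let $\nu$ be the slope vector of $F$. The slopes
of $(M,F^m)$ are $m\nu$. By Fact~\ref{fact:mazur}, the partial sums of $\lambda^{(m)}$
are at least those of $m\nu$, with equality for the full sum; so \eqref{eq:rho} gives
$\langle2\rho,\lambda^{(m)}\rangle\ge m\,c(\mathcal N(X))$. Together with
Lemma~\ref{lem:eldiv}: if $(IwI)^m$ has length $\le q$, then
\begin{equation}\label{eq:key}
m\,c(\mathcal N(X))\le q+\frac{h(h-1)}2 .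
\end{equation}
The last term does not depend on $m$, so it disappears when we divide by $m$ and let
$m\to\infty$.

By Lemma~\ref{lem:products}(a) we may take $q=m\,\ell(w)$ in \eqref{eq:key}. Hence
$c(\mathcal N(X))\le\ell(w)$.

Suppose $w$ is not straight, and let $n\ge2$ be minimal with $\ell(w^n)<n\,\ell(w)$.
By minimality, lengths add up to the power $n-1$, so $(IwI)^{n-1}=Iw^{n-1}I$ with
$\ell(w^{n-1})=(n-1)\ell(w)$ by Lemma~\ref{lem:products}(b). By
Lemma~\ref{lem:products}(c), $(IwI)^n=Iw^{n-1}I\cdot IwI$ has length
$\le n\,\ell(w)-1$, and then $(IwI)^{nm}$ has length $\le m(n\,\ell(w)-1)$ by (a). Now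
\eqref{eq:key} with $nm$ in place of $m$ gives
\[
nm\,c(\mathcal N(X))\le m(n\,\ell(w)-1)+\frac{h(h-1)}2\qquad\text{for all }m ,
\]
so $c(\mathcal N(X))\le\ell(w)-\frac1n<\ell(w)$. As $c(\mathcal N(X))$ and $\ell(w)$ are
integers, this proves the second claim. \qed

\section{Straight implies minimal}\label{sec:straight}

\begin{proposition}\label{prop:straight}
If $w$ is straight, then $X_w\otimes k$ is minimal and $X_0\cong X_w\otimes k$. Hence, if
$X_0$ is not minimal, $w$ is not straight.
\end{proposition}

On each summand $H_{m,n}$ of a minimal group, $F$ and $V$ shift the index of the basis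
vectors by a constant. To find such summands in $M_w$, the point is that straightness
forbids $w$ to change the order of two basis vectors with the same slope.

\begin{proof}
As before, let $r$ be the order of the permutation of $\mathbb Z/h$ induced by $w$, so
$w^r(i)=i+h\mu_i$ with $\mu_i$ depending on $i$ mod $h$. Since $w$ commutes with $w^r$
and with the shift by $h$, we have $\mu_{w(i)}=\mu_i$.

\emph{$w$ preserves the order of $i$ and $j$ if $\mu_i=\mu_j$.} For a pair $\{i,j\}$ with
$i\ne j$ let $n(\{i,j\})$ be the number of $q$ with $0\le q<r$ such that $w$ inverts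
$\{w^q(i),w^q(j)\}$. The order of the pair is reversed $n(\{i,j\})$ times on the way
from $\{i,j\}$ to $\{w^r(i),w^r(j)\}$. So $w^r$ inverts the pair iff $n(\{i,j\})$ is
odd, and $\ell(w^r)$ is the number of classes of pairs modulo shift with $n$ odd. On the
other hand each $w^q$ permutes these classes, so summing over all classes gives
$\sum n=r\,\ell(w)$. Since $\ell(w^r)=r\,\ell(w)$, the number of classes with $n$ odd
equals $\sum n$, which forces $n\in\{0,1\}$ for all pairs. If $\mu_i=\mu_j$, then $w^r$
does not invert $\{i,j\}$, so $n(\{i,j\})$ is even, hence $0$. Taking $q=0$, we see that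
$w$ does not invert $\{i,j\}$.

\emph{The decomposition of $M_w$.} For an integer $\mu$ with
$A_\mu=\{i\in\mathbb Z:\mu_i=\mu\}$ nonempty, $A_\mu$ is stable under $w^{\pm1}$ and
under $i\mapsto i\pm h$. Enumerate it increasingly as $(a_t)_{t\in\mathbb Z}$, with
$a_0$ the least element $\ge0$. Then $a_t+h=a_{t+h'}$, where $h'$ is the number of
residue classes modulo $h$ in $A_\mu$, and $A_\mu\cap[0,h-1]=\{a_0,\dots,a_{h'-1}\}$.
The restriction of $w$ to $A_\mu$ is an increasing bijection, hence a shift
$w(a_t)=a_{t+n}$. So in $M_w$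
\[
Fe_{a_t}=e_{a_{t+n}},\qquad Ve_{a_t}=e_{w^{-1}(a_t)+h}=e_{a_{t+m}},\qquad m=h'-n .
\]
As $F$ and $V$ preserve $M_w$, taking $t=0$ shows $m,n\ge0$. Let $\delta=\gcd(m,n)$,
which is positive as $m+n=h'>0$. For $0\le u<\delta$ the vectors
$e'_s=e_{a_{u+\delta s}}$ satisfy
\[
Fe'_s=e'_{s+n/\delta},\qquad Ve'_s=e'_{s+m/\delta},\qquad pe'_s=e'_{s+(m+n)/\delta}.
\]
So $e'_0,\dots,e'_{(m+n)/\delta-1}$ span a copy of the Dieudonn\'e module of
$H_{m/\delta,n/\delta}$. For fixed $\mu$ and varying $u$ these vectors are exactly
$e_{a_0},\dots,e_{a_{h'-1}}$. Letting $\mu$ vary we get each of $e_0,\dots,e_{h-1}$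
once, so $M_w$ is the direct sum of these modules and $X_w\otimes k$ is minimal. As
$X_0[p]\cong X_w[p]\otimes k$, Fact~\ref{fact:min} gives $X_0\cong X_w\otimes k$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $X_0$ be non-minimal. By Proposition~\ref{prop:straight}, $w$ is not straight. The
sets $\mathcal W^0_\gamma(D)$ and $\mathcal S_\varphi(D)$ are closed
(Section~\ref{sec:prelim} and Proposition~\ref{prop:EO}), and both contain the closed
point of $D$. Let $Z$ be an irreducible component of
$\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$, let $T\supset Z$ be an irreducible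
component of $\mathcal S_\varphi(D)$, and let $\gamma_T$ be the Newton polygon at the
generic point of $T$. The geometric generic fiber of $\mathcal X$ over $T$ has
$p$-kernel of type $\varphi$. So Propositions~\ref{prop:EO} and~\ref{prop:newton} give
\begin{equation}\label{eq:start}
\dim T\ge\ell(w)\ge c(\gamma_T)+1 .
\end{equation}

We construct closed irreducible subsets
\[
T=T_0\supset T_1\supset\dots\supset T_r\supset Z,
\]
with their reduced structure, whose generic Newton polygons satisfy
$\gamma_T=\gamma_0>\gamma_1>\dots>\gamma_r=\gamma$. Let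
$T_i\supset Z$ be given with $\gamma_i\ne\gamma$. The locus in $T_i$ where the polygon
is not $\gamma_i$ is closed and contains $Z$. Let $T_{i+1}$ be an irreducible component
of it that contains $Z$. Its generic polygon $\gamma_{i+1}$ is a specialization of
$\gamma_i$ different from $\gamma_i$, so $\gamma\le\gamma_{i+1}<\gamma_i$. Now $T_i$ is
the spectrum of a complete noetherian local domain, which is excellent and in particular
catenary. By purity (Fact~\ref{fact:purity}), $T_{i+1}$ has codimension $1$ in $T_i$, so
$\dim T_{i+1}=\dim T_i-1$. By \eqref{eq:drop}, $c(\gamma_{i+1})\le c(\gamma_i)-1$. So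
\begin{equation}\label{eq:mono}
\dim T_{i+1}-c(\gamma_{i+1})\ge\dim T_i-c(\gamma_i).
\end{equation}
The dimension drops at each step, so the process stops, with $\gamma_r=\gamma$.

All points of $T_r$ have polygon $\le\gamma$, being specializations of its generic
point, and $\ge\gamma$, like all points of $D$. So
$T_r\subset\mathcal W^0_\gamma(D)\cap\mathcal S_\varphi(D)$. As $T_r$ is irreducible and
contains the component $Z$, we get $T_r=Z$. By \eqref{eq:mono} and \eqref{eq:start},
\[
\dim Z-c(\gamma)\ge\dim T-c(\gamma_T)\ge1 .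
\]
Since $\dim\mathcal C_{X_0}(D)=c(\gamma)$ by Fact~\ref{fact:leaf}, $Z$ is not contained
in $\mathcal C_{X_0}(D)$. This proves the theorem. \qed

\begin{thebibliography}{9}

\bibitem{deJong} de Jong, \emph{Crystalline Dieudonn\'e module theory}.

\bibitem{dJO} de Jong and Oort, JAMS, 2000.

\bibitem{Katz} Katz, \emph{Slope filtration of $F$-crystals}.

\bibitem{Moonen} Moonen, \emph{Group schemes with additional structures and Weyl group
cosets}, 2001.

\bibitem{OortStrat} Oort, \emph{A stratification of a moduli space of abelian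
varieties}, 2001.

\bibitem{OortMin} Oort, \emph{Minimal $p$-divisible groups}, Ann.\ of Math., 2005.

\bibitem{OortFol} Oort, \emph{Foliations in moduli spaces of abelian varieties and
dimension of leaves}, Manin Festschrift II, 2009.

\bibitem{source} \emph{Simple $p$-kernels of $p$-divisible groups},
\url{https://dspace.library.uu.nl/bitstream/handle/1874/15329/oort_05_simple_p_kernels_of.pdf?isAllowed=y&sequence=1}

\end{thebibliography}

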